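\title{Necessity of a Wiener-type condition for the regularity of a boundary point for polyharmonic and higher order elliptic equations}


\begin{abstract}
Let $\Omega\subset\mathbb R^n$ be a domain, $O\in\partial\Omega$, and $n>2m$. We prove that if $O$ is regular for the Dirichlet problem for $\Delta^m$, then the Wiener-type integral formed with the $m$-harmonic capacity of $B_\sigma\setminus\Omega$ diverges. The proof is an $L_2$ perturbation argument that uses neither a maximum principle nor any other positivity property. It applies to all homogeneous elliptic operators of order $2m$ with real constant symmetric coefficients, and it gives more: when the integral converges, every solution has a mean-square boundary value at $O$, and this value is nonzero for some right-hand side.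
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Regular points and the Wiener-type condition}

Throughout, $m\ge1$ and $n>2m$ are integers, $\Omega\subset\mathbb R^n$ is a domain, $O\in\partial\Omega$ is placed at the origin, $B_\sigma$ is the open ball of radius $\sigma$ centered at $O$, and $K=\mathbb R^n\setminus\Omega$. All functions are real. We write $\|\cdot\|$ for the norm of $L_2(\mathbb R^n)$ and
\[
|\nabla^ku|^2=\sum_{|\alpha|=k}\frac{k!}{\alpha!}\,|\partial^\alpha u|^2=\sum_{i_1,\dots,i_k=1}^n|\partial_{i_1}\cdots\partial_{i_k}u|^2 .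
\]
The \emph{$m$-harmonic capacity} of a compact set $F\subset\mathbb R^n$ is
\begin{equation}\label{eq:cap}
\operatorname{cap}_m(F)=\inf\big\{\|\nabla^mP\|^2:\ P\in C_0^\infty(\mathbb R^n),\ P=1\text{ in a neighborhood of }F\big\}.
\end{equation}
For a set $E$ that is not compact, $\operatorname{cap}_m(E)$ is the supremum of $\operatorname{cap}_m(F)$ over compact $F\subset E$.

Let $\mathring H^m(\Omega)$ be the completion of $C_0^\infty(\Omega)$ in the norm $\big(\sum_{|\alpha|=m}\|\partial^\alpha u\|^2\big)^{1/2}$, which is equivalent to $\|\nabla^mu\|$. For $f\in C_0^\infty(\Omega)$ consider the Dirichlet problem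
\begin{equation}\label{eq:dirichlet}
\Delta^mu=f\ \text{ in }\Omega,\qquad u\in\mathring H^m(\Omega),
\end{equation}
in the variational sense made explicit in \eqref{eq:variational} below. Its solution is a smooth function in $\Omega$, but it takes the boundary value $0$ only in the weak sense encoded in the space $\mathring H^m(\Omega)$. The point $O$ is \emph{regular with respect to $\Delta^m$} if for every $f\in C_0^\infty(\Omega)$ the solution of \eqref{eq:dirichlet} satisfies $u(x)\to0$ as $x\to O$, $x\in\Omega$.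

The Wiener-type condition at $O$ is
\begin{equation}\label{eq:wiener}
\int_0\frac{\operatorname{cap}_m(B_\sigma\setminus\Omega)}{\operatorname{cap}_m(B_\sigma)}\,\frac{d\sigma}{\sigma}=\infty ,
\end{equation}
where the integral is taken over $(0,\varepsilon)$ for some $\varepsilon>0$; the ratio lies in $[0,1]$, so the choice of $\varepsilon$ does not matter. The question, which comes from \cite{Wie}, is whether \eqref{eq:wiener} is necessary for regularity whenever $n>2m$. The answer is yes.

\begin{theorem}\label{thm:main}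
Let $n>2m$. If $O$ is regular with respect to $\Delta^m$, then \eqref{eq:wiener} holds. Equivalently, if the integral in \eqref{eq:wiener} converges, there is $f\in C_0^\infty(\Omega)$ whose solution $u$ of \eqref{eq:dirichlet} does not tend to $0$ at $O$.
\end{theorem}

The proof works for a class of operators. Let
\begin{equation}\label{eq:L}
L=(-1)^m\sum_{|\alpha|=|\beta|=m}A_{\alpha\beta}\,\partial^{\alpha+\beta},\qquad
\mathcal E(u,v)=\int\sum_{|\alpha|=|\beta|=m}A_{\alpha\beta}\,\partial^\alpha u\,\partial^\beta v\,dx ,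
\end{equation}
where $A_{\alpha\beta}=A_{\beta\alpha}$ are real constants and $\sum A_{\alpha\beta}\xi^{\alpha+\beta}\ge\kappa|\xi|^{2m}$ for $\xi\in\mathbb R^n$, with $\kappa>0$. The \emph{variational solution} of $Lu=f$ is the function $u_f\in\mathring H^m(\Omega)$ with
\begin{equation}\label{eq:variational}
\mathcal E(u_f,\varphi)=\int f\varphi\,dx\qquad\text{for all }\varphi\in\mathring H^m(\Omega).
\end{equation}
Since $|\xi|^{2m}=\sum_{|\alpha|=m}\frac{m!}{\alpha!}\xi^{2\alpha}$, the choice $A_{\alpha\alpha}=m!/\alpha!$, $A_{\alpha\beta}=0$ for $\alpha\ne\beta$ gives $L=(-\Delta)^m$, $\kappa=1$ and $\mathcal E(u,u)=\|\nabla^mu\|^2$. The solution of \eqref{eq:dirichlet} is $u_{(-1)^mf}$ for this $L$.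

\begin{theorem}\label{thm:general}
Let $n>2m$, let $L$ be as in \eqref{eq:L}, and suppose that the integral in \eqref{eq:wiener}, with the capacity \eqref{eq:cap}, converges. Then for every $f\in C_0^\infty(\Omega)$ the solution $u_f$, extended by $0$ outside $\Omega$, has a mean-square boundary value at $O$: there is a number $\ell(f)$ with
\begin{equation}\label{eq:limits}
\rho^{-n}\int_{B_\rho}|u_f-\ell(f)|^2\,dx\to0,\qquad
\rho^{2k-n}\int_{B_\rho}|\nabla^ku_f|^2\,dx\to0\quad(1\le k\le m)
\end{equation}
as $\rho\to0$, and the linear functional $\ell$ is not identically $0$. In particular, if $u_f(x)\to0$ as $x\to O$, $x\in\Omega$, for every $f$, then \eqref{eq:wiener} holds.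
\end{theorem}

We do not treat the converse implication.

\subsection{What the condition measures}

The capacity is the least energy needed to pass from the value $1$ on the set to the value $0$ at infinity. It is monotone, because a function admissible for a set is admissible for each compact subset; it is invariant under translations; and the substitution $P\mapsto P(\cdot/t)$ gives
\begin{equation}\label{eq:scaling}
\operatorname{cap}_m(tE)=t^{n-2m}\operatorname{cap}_m(E),\qquad t>0 .
\end{equation}
Thus $\operatorname{cap}_m(B_\sigma)=c_0\sigma^{n-2m}$, and $0<c_0<\infty$ (Lemma~\ref{lem:dyadic}). The ratio in \eqref{eq:wiener} is a dimensionless size of the complement of $\Omega$ at scale $\sigma$, and $d\sigma/\sigma$ gives every dyadic range of scales the same weight. Condition \eqref{eq:wiener} says that the sizes of the complement, added over all scales, have infinite sum.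

Fix once and for all $\theta\in C_0^\infty(\mathbb R^n)$ with $\theta=1$ for $|x|\le1$ and $\theta=0$ for $|x|\ge2$, and put
\[
\rho_j=2^{-j},\qquad\theta_j(x)=\theta(x/\rho_j),\qquad j\in\mathbb Z .
\]
Then $\|\nabla^m\theta_j\|^2=\rho_j^{n-2m}\|\nabla^m\theta\|^2\to0$ as $j\to\infty$, so a point has capacity zero. At one extreme, $K=\{O\}$, the integrand in \eqref{eq:wiener} vanishes. At the other, if $K$ contains a cone with vertex $O$, then $B_\sigma\setminus\Omega$ contains a ball of radius $t\sigma$ with a fixed $t>0$, the ratio is at least $t^{n-2m}$, and \eqref{eq:wiener} holds. The next example lies in between.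

\begin{example}[A chain of balls]\label{ex:chain}
Let $0<\varepsilon_j\le1/16$, let $F_j$ be the closed ball with center $x_j=(\rho_j,0,\dots,0)$ and radius $r_j=\varepsilon_j\rho_j$, and let $K=\{O\}\cup\bigcup_{j\ge0}F_j$. The complement $\Omega$ is connected: moving away from the $x_1$-axis in a perpendicular direction one never meets $K$. We claim that \eqref{eq:wiener} holds if and only if $\sum_j\varepsilon_j^{\,n-2m}=\infty$.

For $\sigma\in(2\rho_j,4\rho_j)$ we have $F_j\subset B_\sigma\setminus\Omega$, so the ratio is at least $(\varepsilon_j/4)^{n-2m}$; these intervals are disjoint and have $d\sigma/\sigma$-measure $\log2$. Hence divergence of the series implies \eqref{eq:wiener}. Conversely, $B_\sigma$ meets only balls $F_j$ with $\rho_j<2\sigma$. Take $\vartheta\in C_0^\infty(B_{4/3})$ equal to $1$ on $B_{5/4}$, and test with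
\[
P=\vartheta(x/\rho_N)+\sum_{j<N,\ \rho_j<2\sigma}\theta\big((x-x_j)/(2r_j)\big).
\]
The $j$th term of the sum is supported in $\{3\rho_j/4\le|x|\le5\rho_j/4\}$ and the first term in $B_{4\rho_N/3}$, so the supports are disjoint, the energies add, and $P=1$ near every compact subset of $K\cap B_\sigma$. Letting $N\to\infty$ gives $\operatorname{cap}_m(B_\sigma\setminus\Omega)\le C\sum_{\rho_j<2\sigma}r_j^{n-2m}$. Since $\int_{\rho_j/2}^\infty\sigma^{2m-n-1}d\sigma=C\rho_j^{2m-n}$, the integral in \eqref{eq:wiener} is at most $C\sum_j\varepsilon_j^{\,n-2m}$.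

By Theorem~\ref{thm:main}, $O$ is not regular when $\sum_j\varepsilon_j^{\,n-2m}<\infty$.
\end{example}

The example suggests why the theorem should be true. Let $\gamma_j$ be the dimensionless capacity of the part of $K$ at distance about $\rho_j$ from $O$. A solution is forced to vanish on that part, and one expects this to change its typical size, from one scale to the next, by a factor $1+O(\gamma_j)$. If $\sum\gamma_j<\infty$, the product of these factors over large $j$ is close to $1$, and a solution that is near $1$ at some small scale should stay near $1$, on average, at all smaller scales.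

The natural way to justify this would be to compare $u$ with a sum of capacitary potentials. For $m\ge2$ the tools for comparison are missing: $1-|x|^2$ solves $\Delta^mu=0$ and has a strict interior maximum, and truncation leaves the energy space, since $\max(x_1,0)$ has no locally square integrable second derivatives. The proof below replaces comparison by duality. The distribution $Lu$ is supported on $K$, and we bound its action on test functions by the capacity. Section~\ref{sec:tools} collects the tools, Section~\ref{sec:hole} shows the mechanism for a single hole, and Sections~\ref{sec:local}--\ref{sec:limit} contain the proofs.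

\section{The energy space, potentials and dyadic capacities}\label{sec:tools}

From now on $L$ and $\mathcal E$ are as in \eqref{eq:L}, and $C$ denotes constants that depend only on $n$, $m$, $L$ and on cut-off functions fixed in terms of these data. For an open set $G$, $H^m(G)$ is the Sobolev space with norm $\big(\sum_{k\le m}\int_G|\nabla^ku|^2\big)^{1/2}$, and $\|\psi\|_{C^m(G)}=\sum_{k\le m}\sup_G|\nabla^k\psi|$; we omit $G$ when $G=\mathbb R^n$. The form $\mathcal E(u,v)$ makes sense when $u\in H^m(G)$ and $v\in H^m(G)$ has compact support in $G$, and $\mathcal E(c,v)=0$ for constants $c$. In this section and the next two, $K$ may be any closed set and $\Omega$ its complement.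

\subsection{Hardy's inequality}

The norm $\|\nabla^m\varphi\|$ contains only top order derivatives. Hardy's inequality recovers the lower ones, with scale-invariant weights.

\begin{lemma}\label{lem:hardy}
For $\varphi\in C_0^\infty(\mathbb R^n)$,
\begin{equation}\label{eq:hardy}
\sum_{k=0}^m\int|x|^{2(k-m)}|\nabla^k\varphi|^2\,dx\le C\|\nabla^m\varphi\|^2 .
\end{equation}
If $\zeta\in C_0^\infty(\mathbb R^n)$ and $|\nabla^k\zeta|\le C_0|x|^{-k}$ for $k\le m$, then $\|\nabla^m(\zeta\varphi)\|\le C\|\nabla^m\varphi\|$ with $C$ depending only on $n$, $m$, $C_0$.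
\end{lemma}

\begin{proof}
Let $1\le t\le m$. We have $\operatorname{div}(x|x|^{-2t})=(n-2t)|x|^{-2t}$ off $O$, and $n>2t$. Integrate by parts outside $B_\varepsilon$; the boundary term is $O(\varepsilon^{n-2t})$, so
\[
(n-2t)\int|x|^{-2t}\varphi^2=-2\int|x|^{-2t}\varphi\,x\cdot\nabla\varphi\le2\Big(\int|x|^{-2t}\varphi^2\Big)^{1/2}\Big(\int|x|^{2-2t}|\nabla\varphi|^2\Big)^{1/2}.
\]
Hence $\int|x|^{-2t}\varphi^2\le\big(\frac2{n-2t}\big)^2\int|x|^{2-2t}|\nabla\varphi|^2$. Apply this with $t=m-k$ to each $\partial_{i_1}\cdots\partial_{i_k}\varphi$ and add: the $k$th term in \eqref{eq:hardy} is bounded by a constant times the $(k+1)$th. This proves \eqref{eq:hardy}. By the Leibniz rule $|\nabla^m(\zeta\varphi)|\le C\sum_k|x|^{k-m}|\nabla^k\varphi|$, and the second claim follows.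
\end{proof}

A sequence in $C_0^\infty(\mathbb R^n)$ that is Cauchy for $\|\nabla^m\cdot\|$ converges, with its derivatives, in the weighted norms of \eqref{eq:hardy}. So $\mathring H^m:=\mathring H^m(\mathbb R^n)$ is a Hilbert space of functions for which Lemma~\ref{lem:hardy} remains valid, and
\begin{equation}\label{eq:hardylocal}
\|\varphi\|_{H^m(B_R)}\le C(R)\|\nabla^m\varphi\|,\qquad\varphi\in\mathring H^m .
\end{equation}
Extension by $0$ identifies $\mathring H^m(\Omega)$ with the closure of $C_0^\infty(\Omega)$ in $\mathring H^m$; its elements vanish a.e.\ on $K$. Every $\zeta\in C_0^\infty(\mathbb R^n)$ satisfies the hypothesis of the lemma with some $C_0$, so multiplication by $\zeta$ is continuous on $\mathring H^m$ and maps $\mathring H^m(\Omega)$ into itself.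

By Plancherel's theorem $\mathcal E(\varphi,\varphi)=(2\pi)^{-n}\int\sum A_{\alpha\beta}\xi^{\alpha+\beta}|\hat\varphi|^2d\xi$ and $\|\nabla^m\varphi\|^2=(2\pi)^{-n}\int|\xi|^{2m}|\hat\varphi|^2d\xi$. Therefore
\begin{equation}\label{eq:coercive}
\mathcal E(\varphi,\varphi)\ge\kappa\|\nabla^m\varphi\|^2,\qquad|\mathcal E(\varphi,\psi)|\le C\|\nabla^m\varphi\|\,\|\nabla^m\psi\|,\qquad\varphi,\psi\in\mathring H^m ,
\end{equation}
and the symmetric form $\mathcal E$ is an inner product on $\mathring H^m$ equivalent to the original one. By \eqref{eq:hardylocal} the functional $\varphi\mapsto\int f\varphi$ is bounded for $f\in C_0^\infty(\Omega)$, so the Riesz representation theorem gives a unique solution $u_f$ of \eqref{eq:variational}, linear in $f$.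

\subsection{The fundamental solution}

\begin{lemma}\label{lem:gamma}
There is an even function $\Gamma\in C^\infty(\mathbb R^n\setminus\{0\})$, homogeneous of degree $2m-n$, with $L\Gamma=\delta$ in the sense of distributions; in particular $|\nabla^k\Gamma(x)|\le C_k|x|^{2m-n-k}$. For $g\in C_0^\infty(\mathbb R^n)$ the function $\Gamma*g$ is smooth, has bounded derivatives of all orders, belongs to $\mathring H^m$, and satisfies $\mathcal E(\Gamma*g,\varphi)=\int g\varphi$ for all $\varphi\in\mathring H^m$.
\end{lemma}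

\begin{proof}
The function $1/\sum A_{\alpha\beta}\xi^{\alpha+\beta}$ is real, even, smooth off $0$ and homogeneous of degree $-2m>-n$, hence locally integrable. Its inverse Fourier transform $\Gamma$ is real, even, homogeneous of degree $2m-n$, smooth off $0$ by \cite[Theorem 7.1.18]{Hor}, and $L\Gamma=\delta$. It coincides with the locally integrable function that it defines off $0$: the difference is a combination of derivatives of $\delta$, whose degrees of homogeneity are at most $-n<2m-n$, so it vanishes. (For $(-\Delta)^m$, rotation invariance gives $\Gamma=c_{n,m}|x|^{2m-n}$.)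

The derivatives $\partial^\alpha(\Gamma*g)=\Gamma*\partial^\alpha g$ are continuous, and for large $|x|$ they equal $\int(\partial^\alpha\Gamma)(x-y)g(y)\,dy=O(|x|^{2m-n-|\alpha|})$. Hence $|\nabla^m((1-\theta(\cdot/R))\,\Gamma*g)|\le C(g)|x|^{m-n}$ for large $R$; this function vanishes in $B_R$, and its squared norm is $O(R^{2m-n})\to0$. So $\Gamma*g\in\mathring H^m$. The identity holds for $\varphi\in C_0^\infty(\mathbb R^n)$ by integration by parts, as $L(\Gamma*g)=g$, and extends by density.
\end{proof}

\begin{lemma}[Interior estimate]\label{lem:interior}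
Let $v\in H^m(G)$ satisfy $\mathcal E(v,\psi)=0$ for all $\psi\in C_0^\infty(G)$. Then $v\in C^\infty(G)$, and $\|v\|_{C^m(G')}\le C(G,G')\|v\|_{L_2(G)}$ for every open $G'$ with compact closure in $G$.
\end{lemma}

\begin{proof}
We have $Lv=0$ in the sense of distributions. Take $\chi\in C_0^\infty(G)$ equal to $1$ near $\overline{G'}$. By the Leibniz rule $L(\chi v)=L(\chi v)-\chi Lv$ is a sum of terms $c\,\partial^\nu v$ with $|\nu|<2m$, where $c$ is a multiple of a derivative of $\chi$ of order at least $1$. Moving derivatives off $v$ by $c\,\partial_iF=\partial_i(cF)-(\partial_ic)F$, we get $L(\chi v)=\sum_{|\nu|<2m}\partial^\nu(c_\nu v)$ with $c_\nu\in C_0^\infty(G\setminus\overline{G'})$. Since $\chi v$ has compact support, $\chi v=\Gamma*L(\chi v)$, so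
\[
v(x)=\sum_\nu\int(\partial^\nu\Gamma)(x-y)\,c_\nu(y)\,v(y)\,dy,\qquad x\in G' .
\]
Here $|x-y|$ is bounded below, so we may differentiate under the integral and apply the Cauchy--Schwarz inequality.
\end{proof}

Applied to $u_f-\Gamma*f$ on balls in $\Omega$, the lemma shows that $u_f$ is smooth in $\Omega$, so the pointwise limit in the definition of regularity has a meaning.

The basic operation of the paper is to cut out a piece $\zeta Lu$ of the distribution $Lu$ and to form its potential, formally $\Gamma*(\zeta Lu)$.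

\begin{lemma}[Potentials]\label{lem:potential}
Let $u\in H^m(G)$ and $\zeta\in C_0^\infty(G)$. There is a unique $w\in\mathring H^m$, the \emph{potential of $\zeta Lu$}, with
\begin{equation}\label{eq:potential}
\mathcal E(w,\varphi)=\mathcal E(u,\zeta\varphi)\qquad\text{for all }\varphi\in\mathring H^m .
\end{equation}
It depends linearly on $\zeta$ and has the following properties.
\begin{enumerate}
\item[(a)] If $|\mathcal E(u,\psi)|\le A\|\nabla^m\psi\|$ for all $\psi\in C_0^\infty(G)$, then $\|\nabla^mw\|\le CA$, where $C$ depends on $\zeta$ only through the constant $C_0$ of Lemma~\ref{lem:hardy}.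
\item[(b)] If $\zeta=1$ on an open set $G'$, then $\mathcal E(u-w,\psi)=0$ for all $\psi\in C_0^\infty(G')$.
\item[(c)] $\int wg=\mathcal E(u,\zeta\,\Gamma*g)$ for $g\in C_0^\infty(\mathbb R^n)$.
\item[(d)] Off $\operatorname{supp}\zeta$ the function $w$ is smooth and $\partial^\alpha w(x)=\mathcal E\big(u,\zeta\,(\partial^\alpha\Gamma)(x-\cdot)\big)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The right side of \eqref{eq:potential} is a bounded functional of $\varphi$ by Lemma~\ref{lem:hardy}, so $w$ exists by the Riesz theorem. For (a), take $\varphi_k\in C_0^\infty(\mathbb R^n)$ with $\varphi_k\to w$ in $\mathring H^m$. Then $\zeta\varphi_k\in C_0^\infty(G)$ and $\zeta\varphi_k\to\zeta w$, so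
\[
\kappa\|\nabla^mw\|^2\le\mathcal E(w,w)=\mathcal E(u,\zeta w)\le A\|\nabla^m(\zeta w)\|\le CA\|\nabla^mw\| .
\]
Property (b) holds because $\zeta\psi=\psi$. For (c), Lemma~\ref{lem:gamma} gives $\int wg=\mathcal E(w,\Gamma*g)$; then use \eqref{eq:potential}. For (d), let $\operatorname{supp}g\cap\operatorname{supp}\zeta=\emptyset$. Since $\Gamma$ is even, $\zeta(y)(\Gamma*g)(y)=\int g(x)\zeta(y)\Gamma(x-y)\,dx$, and the kernel is smooth on $\operatorname{supp}g\times\operatorname{supp}\zeta$. By (c) and Fubini's theorem $\int wg=\int g(x)\,\mathcal E\big(u,\zeta\,\Gamma(x-\cdot)\big)dx$. This identifies $w$ off $\operatorname{supp}\zeta$, and we differentiate under the integral that defines $\mathcal E$.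
\end{proof}

\subsection{Solutions that vanish on $K$}

\begin{definition}\label{def:Ksol}
Let $G$ be open. A function $u\in H^m(G)$ is a \emph{$K$-solution in $G$} if $\zeta u\in\mathring H^m(\Omega)$ for all $\zeta\in C_0^\infty(G)$, and $\mathcal E(u,\varphi)=0$ for all $\varphi\in C_0^\infty(\Omega\cap G)$.
\end{definition}

The first condition is the zero Dirichlet condition on $K\cap G$, the second is the equation $Lu=0$ in $G\setminus K$. A $K$-solution in $G$ is a $K$-solution in every open subset of $G$, and $u(t\,\cdot)$ is a $t^{-1}K$-solution in $t^{-1}G$. If $G$ is bounded, $u\in\mathring H^m(\Omega)$, and $\mathcal E(u,\varphi)=0$ for $\varphi\in C_0^\infty(\Omega\cap G)$, then $u$ is a $K$-solution in $G$. We use the two conditions only through the next lemma.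

\begin{lemma}\label{lem:Ksol}
Let $u$ be a $K$-solution in $G$.
\begin{enumerate}
\item[(a)] $\mathcal E(u,\zeta u)=0$ for $\zeta\in C_0^\infty(G)$.
\item[(b)] If $\psi\in C_0^\infty(G)$ and $P\in C_0^\infty(\mathbb R^n)$ equals $1$ near $K\cap\operatorname{supp}\psi$, then $\mathcal E(u,\psi)=\mathcal E(u,P\psi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $\varphi_k\in C_0^\infty(\Omega)$ with $\varphi_k\to\zeta u$ in $\mathring H^m$, and $\zeta'\in C_0^\infty(G)$ equal to $1$ near $\operatorname{supp}\zeta$. Then $\zeta'\varphi_k\in C_0^\infty(\Omega\cap G)$, so $\mathcal E(u,\zeta'\varphi_k)=0$, and $\zeta'\varphi_k\to\zeta'\zeta u=\zeta u$. (b) $(1-P)\psi\in C_0^\infty(\Omega\cap G)$.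
\end{proof}

Part (b) is how capacity enters: if $\|\nabla^mP\|^2\le b$, then \eqref{eq:hardylocal} and the Leibniz rule give
\begin{equation}\label{eq:Ppsi}
\|P\|_{H^m(B_4)}\le C\sqrt b,\qquad\|\nabla^m(P\psi)\|\le C\sqrt b\,\|\psi\|_{C^m}\quad\text{for }\psi\in C_0^\infty(B_4).
\end{equation}
A smooth test function may thus be replaced by one of small energy.

\subsection{Dyadic capacities}

Put
\[
\gamma_j=\rho_j^{\,2m-n}\operatorname{cap}_m\big(K\cap\{\rho_j/4\le|x|\le4\rho_j\}\big),\qquad j\in\mathbb Z .
\]

\begin{lemma}\label{lem:dyadic}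
We have $0<c_0<\infty$ and $\gamma_j\le C$. If the integral in \eqref{eq:wiener} converges, then $\sum_{j\ge0}\gamma_j<\infty$. Replacing $\Omega$ by $2^J\Omega$ replaces $\gamma_j$ by $\gamma_{j+J}$.
\end{lemma}

\begin{proof}
Testing with $\theta_{-1}$ gives $c_0<\infty$. If $P=1$ on $\overline{B_{1/2}}$, then $\int_{B_{1/2}}|x|^{-2m}dx\le C\|\nabla^mP\|^2$ by \eqref{eq:hardy}, so $c_0>0$. For $\sigma\in(4\rho_j,8\rho_j)$ the compact set in the definition of $\gamma_j$ lies in $B_\sigma\setminus\Omega$. Hence $\gamma_j\le8^{n-2m}c_0$, and the ratio in \eqref{eq:wiener} is at least $8^{2m-n}\gamma_j/c_0$ on these intervals, which are disjoint and have $d\sigma/\sigma$-measure $\log2$. The last claim is \eqref{eq:scaling}.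
\end{proof}

Under the dilation, $u_f$ becomes $u_f(2^{-J}\cdot)$, the solution in $2^J\Omega$ with right-hand side $2^{-2mJ}f(2^{-J}\cdot)$, and all statements to be proved are preserved. So when \eqref{eq:wiener} fails we may assume that $\sum_{j\ge0}\gamma_j$ is as small as we like. This is the small parameter of the perturbation argument.

\begin{remark}[The hypothesis $n>2m$]
This hypothesis gives Hardy's inequality, the decaying fundamental solution, and the vanishing of $\|\nabla^m\theta_j\|$ as $j\to\infty$. For $n<2m$ the energy of $\theta_j$ tends to $0$ as $j\to-\infty$, so \eqref{eq:cap} is zero for every compact set and the ratio in \eqref{eq:wiener} has no meaning.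
\end{remark}

\section{No hole, one hole}\label{sec:hole}

\begin{example}[No hole]\label{ex:point}
Let $K=\{O\}$. For $\varphi\in C_0^\infty(\mathbb R^n)$ and $N\ge0$ we have $(1-\theta_N)\varphi\in C_0^\infty(\Omega)$ and $\|\nabla^m(\theta_N\varphi)\|^2\le C\rho_N^{n-2m}\|\varphi\|_{C^m}^2\to0$. So $\mathring H^m(\Omega)=\mathring H^m$ and $u_f=\Gamma*f$. This function is smooth at $O$, and $\ell(f)=u_f(O)=\int\Gamma f$. If this vanished for all $f\in C_0^\infty(\Omega)$, then $\Gamma=0$ a.e., contrary to $L\Gamma=\delta$. This is the unperturbed case of Theorem~\ref{thm:general}.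
\end{example}

\begin{example}[A round hole, $m=1$]\label{ex:round}
Let $L=-\Delta$, $n\ge3$, $K=\overline{B_r}$ with $r<1$, and $u=1-w$, where $w=\min\{1,(r/|x|)^{n-2}\}$. Then $u$ vanishes on $K$, is harmonic outside, and is the limit in $H^1$ on bounded sets of the functions $\max(u-\varepsilon,0)$, which vanish near $K$; so $u$ is a $K$-solution in every ball. Let $\omega$ be the area of the unit sphere. Green's formula in $\{|x|>r\}$ and integration in polar coordinates give
\[
\mathcal E(u,\psi)=-\frac{n-2}r\int_{|x|=r}\psi\,dS,\qquad\|\nabla w\|^2=(n-2)^2r^{2n-4}\omega\int_r^\infty s^{1-n}ds=(n-2)\,\omega\,r^{n-2}.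
\]
By \eqref{eq:scaling}, $\gamma=\operatorname{cap}_1(K)$ is a constant multiple of $r^{n-2}$. Hence
\begin{equation}\label{eq:twobounds}
|\mathcal E(u,\psi)|\le C\gamma^{1/2}\|\nabla\psi\|,\qquad|\mathcal E(u,\psi)|\le C\gamma\sup|\psi| .
\end{equation}
Neither power of $\gamma$ can be raised as $r\to0$: test the first bound with $\psi=\theta(\cdot/r)$, for which $\|\nabla\psi\|=Cr^{(n-2)/2}$, and the second with $\psi=\theta$. The perturbation $w$ caused by the hole has energy norm of order $\gamma^{1/2}$, but at unit distance from the hole it equals $r^{n-2}$, which is of order $\gamma$.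
\end{example}

In this example the second bound in \eqref{eq:twobounds} holds because $Lu$ is a measure of one sign and of mass $C\gamma$. The bound survives without positivity if $\sup|\psi|$ is replaced by $\|\psi\|_{C^m}$. Here is the computation, for any $m$ and $L$ and any compact $K\subset B_1$. Let $P=1$ near $K$ and $\|\nabla^mP\|^2\le b$. Let $\pi P$ be the $\mathcal E$-orthogonal projection of $P$ onto $\mathring H^m(\Omega)$, and put $w=P-\pi P$ and $u=1-w=(1-P)+\pi P$. Then $u$ is a $K$-solution in $B_4$, and $w$ does not depend on $P$, because two admissible functions differ by an element of $C_0^\infty(\Omega)$. Since $\mathcal E(w,w)\le\mathcal E(P,P)\le Cb$, for $\psi\in C_0^\infty(B_4)$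
\[
|\mathcal E(u,\psi)|\le C\sqrt b\,\|\nabla^m\psi\|,\qquad
|\mathcal E(u,\psi)|=|\mathcal E(u,P\psi)|\le C\sqrt b\,\|\nabla^m(P\psi)\|\le Cb\,\|\psi\|_{C^m},
\]
by Lemma~\ref{lem:Ksol}(b) and \eqref{eq:Ppsi}; now let $b\downarrow\operatorname{cap}_m(K)$. The function $P$ is used twice, once to bound $Lu$ in the dual norm and once to shrink the test function, and each use gains $\sqrt b$.

Both bounds are needed. Write a solution near $O$ as a smooth function plus $\sum_jW_j$, where $W_j$ is the potential of the part of $Lu$ at scale $\rho_j$. At scale $\rho_i$ the five terms with $|j-i|\le2$ can only be bounded in energy, by $\sqrt{\gamma_j}$. The infinitely many other terms are given by Lemma~\ref{lem:potential}(d), a pairing of $Lu$ with a smooth function, and contribute $\gamma_j$. This matters because $\sum\gamma_j$ converges while $\sum\sqrt{\gamma_j}$ need not. Two difficulties remain.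
\begin{enumerate}
\item[(i)] A $K$-solution in an annulus is not of the form $1-w$ with a global minimizer $w$, and the two bounds must be localized (Section~\ref{sec:local}).
\item[(ii)] The size of $W_j$ is proportional to the size of $u$ at scale $\rho_j$, which is the quantity to be estimated and is not known to be bounded in $j$ (Section~\ref{sec:global}).
\end{enumerate}

\section{The estimate in one annulus}\label{sec:local}

Let $D=\{1/4<|x|<4\}$ and $D^*=\{1/3<|x|<3\}$.

\begin{lemma}\label{lem:local}
Let $u$ be a $K$-solution in $D$, $M=\|u\|_{H^m(D)}$, and $\gamma=\operatorname{cap}_m(K\cap\overline D)<1$. Then for all $\psi\in C_0^\infty(D^*)$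
\[
|\mathcal E(u,\psi)|\le C\gamma^{1/2}M\,\|\nabla^m\psi\|,\qquad|\mathcal E(u,\psi)|\le C\gamma M\,\|\psi\|_{C^m}.
\]
\end{lemma}

To see what to do, let $w$ be the potential of $\zeta Lu$ and $v=u-w$. If $v$ were smooth with $\|v\|_{C^m}\le CM$ on the whole support of $\zeta$, then Lemma~\ref{lem:Ksol} would give $\mathcal E(w,w)=\mathcal E(u,\zeta u)-\mathcal E(u,\zeta v)=-\mathcal E(u,\zeta Pv)$, a pairing with a test function of energy norm $C\sqrt b\,M$, as in Section~\ref{sec:hole}. But $v$ is smooth only where $\zeta=1$. We therefore insert a second cut-off $\chi$ supported in that region. This produces commutator terms with derivatives of $w$ of order below $m$. They are smaller than the energy norm of $w$ only by the factor $b^{1/(2n)}$, so we repeat the step $n$ times on shrinking annuli.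

\begin{proof}
Fix $b\in(\gamma,1]$ and $P\in C_0^\infty(\mathbb R^n)$ with $P=1$ near $K\cap\overline D$ and $\|\nabla^mP\|^2\le b$. Let $t_k=4-k/n$, $D_k=\{1/t_k<|x|<t_k\}$ for $0\le k\le n$, so $D_0=D$ and $D_n=D^*$, and let
\[
e_k=\sup\big\{|\mathcal E(u,\psi)|:\ \psi\in C_0^\infty(D_k),\ \|\nabla^m\psi\|\le1\big\}.
\]
Then $e_n\le\dots\le e_0\le CM$. We shall prove
\begin{equation}\label{eq:step}
e_{k+1}\le C_1\big(\sqrt b\,M+b^{1/(2n)}e_k\big),\qquad0\le k<n .
\end{equation}
With $\beta=b^{1/(2n)}\le1$, iteration gives $e_n\le C_1\sqrt b\,M\sum_{k<n}(C_1\beta)^k+(C_1\beta)^ne_0\le C\sqrt b\,M$, since $\beta^n=\sqrt b$. Then for $\psi\in C_0^\infty(D^*)$ also $P\psi\in C_0^\infty(D^*)$, and Lemma~\ref{lem:Ksol}(b) with \eqref{eq:Ppsi} gives $|\mathcal E(u,\psi)|=|\mathcal E(u,P\psi)|\le e_n\|\nabla^m(P\psi)\|\le CbM\|\psi\|_{C^m}$. Letting $b\downarrow\gamma$ yields both inequalities of the lemma.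

\medskip\noindent\emph{Step 1: splitting.}
Fix $k$ and choose open annuli $D''$, $D'$ with $\overline{D_{k+1}}\subset D''$, $\overline{D''}\subset D'$, $\overline{D'}\subset D_k$, a function $\zeta\in C_0^\infty(D_k)$ with $\zeta=1$ on $D'$, and $\chi\in C_0^\infty(D'')$ with $0\le\chi\le1$ and $\chi=1$ on $D_{k+1}$. Let $w$ be the potential of $\zeta Lu$ and $v=u-w$ in $D$. Lemma~\ref{lem:potential}(a) with $G=D_k$ gives $\|\nabla^mw\|\le Ce_k\le CM$. By Lemma~\ref{lem:potential}(b), Lemma~\ref{lem:interior} and \eqref{eq:hardylocal}, $v$ is smooth in $D'$ and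
\begin{equation}\label{eq:vsmooth}
\|v\|_{C^m(D'')}\le C\big(M+\|w\|_{L_2(D)}\big)\le CM .
\end{equation}

\medskip\noindent\emph{Step 2: lower order derivatives of $w$.}
Put $s=\|w\|_{H^{m-1}(D'')}$. We claim
\begin{equation}\label{eq:lower}
s\le C\,b^{1/(2n)}e_k .
\end{equation}
The idea is that a mollification of $w$ is a pairing of $Lu$ with a smooth function, where $P$ can be inserted, while the mollification error is controlled by one more derivative. Let $\eta\in C_0^\infty(B_1)$ be nonnegative with $\int\eta=1$, let $\eta_\varepsilon=\varepsilon^{-n}\eta(\cdot/\varepsilon)$ for $0<\varepsilon\le1$, and let $|\alpha|\le m-1$. For $F\in H^1(B_5)$ and $|h|\le1$ one has $\|F-F(\cdot-h)\|_{L_2(B_4)}\le|h|\,\|\nabla F\|_{L_2(B_5)}$, by writing the difference as $\int_0^1h\cdot\nabla F(\cdot-th)\,dt$. Averaging over $h$ with weight $\eta_\varepsilon$ and using \eqref{eq:hardylocal},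
\[
\|\partial^\alpha w-\partial^\alpha w*\eta_\varepsilon\|_{L_2(D'')}\le\varepsilon\|\nabla\partial^\alpha w\|_{L_2(B_5)}\le C\varepsilon\|\nabla^mw\|\le C\varepsilon e_k .
\]
For $x\in D''$ put $g=(\partial^\alpha\eta_\varepsilon)(x-\cdot)$. By Lemma~\ref{lem:potential}(c) and Lemma~\ref{lem:Ksol}(b),
\[
(\partial^\alpha w*\eta_\varepsilon)(x)=\int wg=\mathcal E(u,\zeta\,\Gamma*g)=\mathcal E(u,P\zeta\,\Gamma*g).
\]
Since $P\zeta\,\Gamma*g\in C_0^\infty(D_k)$, the definition of $e_k$ and \eqref{eq:Ppsi} bound this by $Ce_k\sqrt b\,\|\Gamma*g\|_{C^m}$. Because $\Gamma$ is even,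
\[
(\Gamma*g)(y)=\int\Gamma(x-y-t)\,\partial^\alpha\eta_\varepsilon(t)\,dt=\big(\partial^\alpha(\Gamma*\eta_\varepsilon)\big)(x-y),
\]
and by homogeneity $\Gamma*\eta_\varepsilon=\varepsilon^{2m-n}(\Gamma*\eta)(\cdot/\varepsilon)$. A derivative of order $l$ of this function is bounded by $C\varepsilon^{2m-n-l}$, and only orders $l\le m+(m-1)$ occur. So $\|\Gamma*g\|_{C^m}\le C\varepsilon^{1-n}$. Altogether $s\le C(\varepsilon+\varepsilon^{1-n}\sqrt b)\,e_k$. The choice $\varepsilon=b^{1/(2n)}$ makes the two terms equal and proves \eqref{eq:lower}.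

\medskip\noindent\emph{Step 3: a localized lower bound for the energy.}
Let $\tilde w=\chi^mw\in\mathring H^m$ and $Y=\|\nabla^m\tilde w\|$. For $|\alpha|=|\beta|=m$ define $Q_\alpha$, $R_\beta$ by
\[
\partial^\alpha\tilde w=\chi^m\partial^\alpha w+Q_\alpha,\qquad\partial^\beta(\chi^m\tilde w)=\chi^m\partial^\beta\tilde w+R_\beta .
\]
Both are supported in $D''$. By the Leibniz rule $|Q_\alpha|\le C\sum_{l<m}|\nabla^lw|$, so $\|Q_\alpha\|\le Cs$ and
\begin{equation}\label{eq:weighted}
\|\chi^m\nabla^mw\|\le C(Y+s).
\end{equation}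
The term $R_\beta$ will be multiplied by $\partial^\alpha w$, which is controlled only with the weight $\chi^m$, so we need this weight in $R_\beta$; this is the reason for taking powers of $\chi$. We have $|\partial^\mu(\chi^p)|\le C\chi^{p-|\mu|}$ for $|\mu|\le p$, since at most $|\mu|$ of the $p$ factors are differentiated. Now $R_\beta$ is a combination of terms $\partial^\mu(\chi^m)\,\partial^\nu(\chi^m)\,\partial^{\beta-\mu-\nu}w$ with $|\mu|\ge1$ and $|\mu|+|\nu|\le m$. The derivative of $w$ has order below $m$, and the coefficient is at most $C\chi^{2m-|\mu|-|\nu|}\le C\chi^m$. Thus $|R_\beta|\le C\chi^m\sum_{l<m}|\nabla^lw|$. From the definitions,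
\[
\partial^\alpha w\,\partial^\beta(\chi^{2m}w)=\chi^m\partial^\alpha w\,\partial^\beta\tilde w+\partial^\alpha w\,R_\beta=\partial^\alpha\tilde w\,\partial^\beta\tilde w-Q_\alpha\,\partial^\beta\tilde w+\partial^\alpha w\,R_\beta .
\]
Multiply by $A_{\alpha\beta}$, add and integrate. By \eqref{eq:coercive} and \eqref{eq:weighted},
\begin{equation}\label{eq:lowerenergy}
\mathcal E(w,\chi^{2m}w)\ge\kappa Y^2-C(Y+s)s\ge\tfrac\kappa2Y^2-Cs^2 .
\end{equation}

\medskip\noindent\emph{Step 4: the upper bound.}
Since $\zeta=1$ on $\operatorname{supp}\chi$, the forms $\mathcal E(w,\cdot)$ and $\mathcal E(u,\cdot)$ agree on elements of $\mathring H^m$ supported in $\operatorname{supp}\chi$. We use this, then $w=u-v$, then parts (a) and (b) of Lemma~\ref{lem:Ksol} with $\chi^{2m}v\in C_0^\infty(D'')$: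
\[
\mathcal E(w,\chi^{2m}w)=\mathcal E(u,\chi^{2m}u)-\mathcal E(u,\chi^{2m}v)=-\mathcal E(u,P\chi^{2m}v)=-\mathcal E(w,P\chi^{2m}v).
\]
This is the only place in the lemma where the Dirichlet condition is used. Since $|\partial^\mu(\chi^{2m})|\le C\chi^m$ for $|\mu|\le m$, \eqref{eq:vsmooth} gives $|\nabla^m(P\chi^{2m}v)|\le CM\chi^m\sum_{l\le m}|\nabla^lP|$, and the left side is supported in $D''$. By the Cauchy--Schwarz inequality, \eqref{eq:weighted} and \eqref{eq:Ppsi}, $|\mathcal E(w,P\chi^{2m}v)|\le C\sqrt b\,M(Y+s)$. With \eqref{eq:lowerenergy},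
\[
\tfrac\kappa2Y^2\le C\sqrt b\,M(Y+s)+Cs^2\le\tfrac\kappa4Y^2+C(bM^2+s^2),
\]
so $Y\le C(\sqrt b\,M+s)$. Finally, for $\psi\in C_0^\infty(D_{k+1})$ we have $\zeta\psi=\psi$ and $w=\tilde w$ on $D_{k+1}$, hence $|\mathcal E(u,\psi)|=|\mathcal E(w,\psi)|=|\mathcal E(\tilde w,\psi)|\le CY\|\nabla^m\psi\|$. Thus $e_{k+1}\le C(\sqrt b\,M+s)$, and \eqref{eq:lower} gives \eqref{eq:step}.
\end{proof}

\section{Summation over scales}\label{sec:global}

\subsection{Shells and the dyadic decomposition}

Let $\zeta_j=\theta_j-\theta_{j+1}$. Then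
\[
\operatorname{supp}\zeta_j\subset\{\rho_j/2\le|x|\le2\rho_j\},\qquad\sum_{j=p}^N\zeta_j=\theta_p-\theta_{N+1},
\]
and $|\nabla^k\theta_j|,|\nabla^k\zeta_j|\le C\rho_j^{-k}\le C|x|^{-k}$ on the supports, so all $\theta_j$ and $\zeta_j$ satisfy the hypothesis of Lemma~\ref{lem:hardy} with one constant $C_0$. We measure functions on the shells $S_i=\{\rho_{i+1}<|x|<\rho_i\}$ by
\[
\|u\|_{(i)}=\Big(\sum_{k\le m}\rho_i^{2k-n}\int_{S_i}|\nabla^ku|^2\,dx\Big)^{1/2},
\]
which is the $H^m(S_0)$-norm of $u(\rho_i\,\cdot)$. Put $\lambda=(n-2m)/2>0$. Then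
\begin{equation}\label{eq:shell}
\|g\|_{(i)}\le C\sum_{l\le m}\rho_i^l\sup_{S_i}|\nabla^lg|,\qquad\|z\|_{(i)}\le C\rho_i^{-\lambda}\|\nabla^mz\|\quad(z\in\mathring H^m);
\end{equation}
the second bound is \eqref{eq:hardy} with $\rho_i^{2(k-m)}\le|x|^{2(k-m)}$ on $S_i$. In particular $\|c\|_{(i)}\le C|c|$ for constants, and $\|\cdot\|_{(i)}$ is a continuous seminorm on $\mathring H^m$. For $u\in H^m(B_1)$ and $j\ge2$ let $M_j$ be the $H^m(D)$-norm of $u(\rho_j\,\cdot)$. Up to a null set $\rho_jD=S_{j-2}\cup S_{j-1}\cup S_j\cup S_{j+1}$ (Figure~\ref{fig:scales}), so for every constant $c$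
\begin{equation}\label{eq:Mj}
M_j\le C\Big(|c|+\max_{j-2\le k\le j+1}\|u-c\|_{(k)}\Big).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2]
\draw[->] (-2.4,0)--(2.5,0) node[right]{$|x|$};
\foreach \x/\s in {-2/{\rho_j/4},-1/{\rho_j/2},0/{\rho_j},1/{2\rho_j},2/{4\rho_j}}
  \draw (\x,0.1)--(\x,-0.1) node[below]{$\s$};
\foreach \x/\s in {-1.5/{S_{j+1}},-0.5/{S_j},0.5/{S_{j-1}},1.5/{S_{j-2}}}
  \node at (\x,0.3){$\s$};
\draw[very thick] (-1,0.8)--(1,0.8) node[right]{$\operatorname{supp}\zeta_j$};
\draw[very thick] (-1.585,1.3)--(1.585,1.3) node[right]{$\rho_jD^*$};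
\draw[very thick] (-2,1.8)--(2,1.8) node[right]{$\rho_jD$};
\end{tikzpicture}
\caption{Radial ranges at scale $\rho_j=2^{-j}$, on a logarithmic axis. The cut-off $\zeta_j$ is supported inside the annulus $\rho_jD^*$, where the local estimate holds. The capacity $\gamma_j$ and the norm $M_j$ refer to the larger annulus $\rho_jD$, which consists of four shells $S_i$.}
\label{fig:scales}
\end{figure}

\begin{lemma}\label{lem:decomp}
Let $u$ be a $K$-solution in $B_1$ with $u=c+z$ in $B_1$, where $c$ is a constant, $z\in\mathring H^m$ and $\|\nabla^mz\|=\tau$. Assume $\gamma_j<1$ for $j\ge3$, and let $W_j$ be the potential of $\zeta_jLu$. Then $\sum_{j\ge3}W_j$ converges in $\mathring H^m$, the function $V=u-\sum_{j\ge3}W_j$ is smooth in $B_{1/8}$, and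
\begin{equation}\label{eq:V}
\|V-c\|_{C^m(B_{1/16})}\le C\tau .
\end{equation}
Moreover, for $j\ge3$ and $i\ge0$,
\begin{align}
\|W_j\|_{(i)}&\le C\sqrt{\gamma_j}\,M_j&&\text{if }|i-j|\le2,\label{eq:near}\\
\|W_j\|_{(i)}&\le C\gamma_jM_j\,2^{-2\lambda(j-i)}&&\text{if }j\ge i+3,\label{eq:outer}\\
\rho_j^l\,|\nabla^lW_j(x)|&\le C\gamma_jM_j&&\text{if }|x|\le\rho_j/8,\ l\le m,\label{eq:inner}
\end{align}
and \eqref{eq:inner} implies $\|W_j\|_{(i)}\le C\gamma_jM_j$ for $j\le i-3$.
\end{lemma}

\begin{proof}
Let $W$ be the potential of $\theta_3Lu$. Since $|\mathcal E(u,\psi)|=|\mathcal E(z,\psi)|\le C\tau\|\nabla^m\psi\|$, Lemma~\ref{lem:potential}(a) gives $\|\nabla^mW\|\le C\tau$. The difference $W-\sum_{j=3}^NW_j$ is the potential of $\theta_{N+1}Lu$. The same lemma with $G=B_{2\rho_N}$ bounds its norm by $C\|\nabla^mz\|_{L_2(B_{2\rho_N})}$, which tends to $0$. So the series converges to $W$. As $\theta_3=1$ on $B_{1/8}$, the function $V-c=z-W$ satisfies $\mathcal E(V-c,\psi)=0$ for $\psi\in C_0^\infty(B_{1/8})$, and its $L_2(B_{1/8})$-norm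 is at most $C\tau$ by \eqref{eq:hardylocal}. Lemma~\ref{lem:interior} gives \eqref{eq:V}.

Apply Lemma~\ref{lem:local} to $u(\rho_j\,\cdot)$ and the set $\rho_j^{-1}K$, for which $\gamma=\gamma_j$ by \eqref{eq:scaling}. A change of variables gives $\mathcal E(u,\psi)=\rho_j^{2\lambda}\mathcal E(u(\rho_j\,\cdot),\psi(\rho_j\,\cdot))$ and $\|\nabla^m(\psi(\rho_j\,\cdot))\|=\rho_j^{-\lambda}\|\nabla^m\psi\|$. So for $\psi\in C_0^\infty(\rho_jD^*)$
\begin{equation}\label{eq:scaled}
|\mathcal E(u,\psi)|\le C\sqrt{\gamma_j}\,M_j\rho_j^\lambda\|\nabla^m\psi\|,\qquad|\mathcal E(u,\psi)|\le C\gamma_jM_j\rho_j^{2\lambda}\sum_{k\le m}\rho_j^k\sup|\nabla^k\psi| .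
\end{equation}
The first bound and Lemma~\ref{lem:potential}(a) with $G=\rho_jD^*$ give $\|\nabla^mW_j\|\le C\sqrt{\gamma_j}\,M_j\rho_j^\lambda$, and \eqref{eq:near} follows from \eqref{eq:shell}.

Now let $r\ge\rho_j$, let $x$ be at distance at least $r/4$ from $\operatorname{supp}\zeta_j$, and let $|\alpha|=l\le m$. The function $\psi=\zeta_j\,(\partial^\alpha\Gamma)(x-\cdot)$ lies in $C_0^\infty(\rho_jD^*)$, and by Lemma~\ref{lem:gamma}
\[
\rho_j^k|\nabla^k\psi|\le C\rho_j^k\sum_{q=0}^k\rho_j^{-(k-q)}r^{2m-n-l-q}=C\,r^{-2\lambda-l}\sum_{q=0}^k(\rho_j/r)^q\le C\,r^{-2\lambda-l}.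
\]
Lemma~\ref{lem:potential}(d) and the second bound in \eqref{eq:scaled} give
\begin{equation}\label{eq:far}
r^l\,|\nabla^lW_j(x)|\le C\gamma_jM_j(\rho_j/r)^{2\lambda}.
\end{equation}
If $|x|\le\rho_j/8$, the distance to $\operatorname{supp}\zeta_j$ is at least $3\rho_j/8$, and $r=\rho_j$ gives \eqref{eq:inner}. If $j\le i-3$, then $S_i\subset B_{\rho_j/8}$ and $\rho_i^l\le\rho_j^l$, which with \eqref{eq:shell} gives the last claim. If $j\ge i+3$ and $x\in S_i$, then $|x|>\rho_i/2$ while $|y|\le2\rho_j\le\rho_i/4$ on $\operatorname{supp}\zeta_j$; so $r=\rho_i$ is allowed, and \eqref{eq:far} with \eqref{eq:shell} gives \eqref{eq:outer}.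
\end{proof}

The asymmetry is worth noting. The part of $K$ at a smaller scale is felt at scale $\rho_i$ with geometric decay, as in Example~\ref{ex:round}. The part at a larger scale is felt without decay, essentially as a constant of size $\gamma_jM_j$, and it is here that the convergence of $\sum\gamma_j$ is needed.

\subsection{The uniform bound}

\begin{proposition}\label{prop:global}
There are $\delta_0\in(0,1)$ and $C$ with the following property. Let $\sum_{j\ge3}\gamma_j\le\delta\le\delta_0$, and let $u=c+z$ and $\tau$ be as in Lemma~\ref{lem:decomp}. Then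
\[
\sup_{i\ge0}\|u-c\|_{(i)}\le C\big(\tau+\sqrt\delta\,|c|\big).
\]
\end{proposition}

Lemma~\ref{lem:decomp} and \eqref{eq:Mj} bound $d_i=\|u-c\|_{(i)}$ by a small multiple of $\sup_kd_k$ plus the desired quantity. One would like to absorb the first term, but the supremum is not known to be finite: \eqref{eq:shell} gives only $d_i\le C2^{\lambda i}\tau$. We divide by a weight that equals $1$ up to a level $p$ and grows like $2^{\lambda i}$ beyond it. The estimate tolerates this weight because its rate $\lambda$ is below the rate of decay $2\lambda$ in \eqref{eq:outer}.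

\begin{proof}
For $i\ge4$ we have $S_i\subset B_{1/16}$. By \eqref{eq:V}, \eqref{eq:shell} and the continuity of $\|\cdot\|_{(i)}$ on $\mathring H^m$,
\begin{equation}\label{eq:di}
d_i\le C\tau+\sum_{j\ge3}\|W_j\|_{(i)},\qquad i\ge4 .
\end{equation}
For an integer $p\ge0$ put $\omega_i=2^{\lambda\max(i-p,0)}$ and $\Lambda_p=\sup_{i\ge0}d_i/\omega_i$. Since $d_i\le C2^{\lambda i}\tau\le C2^{\lambda p}\tau\,\omega_i$, we have $\Lambda_p<\infty$. The sequence $\omega_i$ is nondecreasing, $\omega_i\ge1$, and $\omega_j\le2^{\lambda(j-i)}\omega_i$ for $j\ge i$. By \eqref{eq:Mj}, $M_j\le C(|c|+\Lambda_p\,\omega_{j+1})$. Fix $i\ge4$ and split the sum in \eqref{eq:di}.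
\begin{itemize}
\item For $|j-i|\le2$: $\omega_{j+1}\le2^{3\lambda}\omega_i$ and $\sqrt{\gamma_j}\le\sqrt\delta$, so by \eqref{eq:near} these at most five terms add up to at most $C\sqrt\delta\,(|c|+\Lambda_p\,\omega_i)$.
\item For $j\le i-3$: $\omega_{j+1}\le\omega_i$, so the $j$th term is at most $C\gamma_j(|c|+\Lambda_p\,\omega_i)$.
\item For $j\ge i+3$: $2^{-2\lambda(j-i)}\omega_{j+1}\le2^{-\lambda(j-i-1)}\omega_i\le\omega_i$, so by \eqref{eq:outer} the $j$th term is again at most $C\gamma_j(|c|+\Lambda_p\,\omega_i)$.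
\end{itemize}
Since $\sum_{j\ge3}\gamma_j\le\delta\le\sqrt\delta$, we get $d_i\le C_2(\tau+\sqrt\delta\,|c|)+C_2\sqrt\delta\,\Lambda_p\,\omega_i$ with $C_2$ independent of $p$ and $i$. For $0\le i\le3$ we have $d_i\le C\tau$ by \eqref{eq:shell}, so the same inequality holds after enlarging $C_2$. Divide by $\omega_i\ge1$ and take the supremum: $\Lambda_p\le C_2(\tau+\sqrt\delta\,|c|)+C_2\sqrt\delta\,\Lambda_p$. Choose $\delta_0<1$ with $C_2\sqrt{\delta_0}\le\frac12$. Since $\Lambda_p$ is finite, $\Lambda_p\le2C_2(\tau+\sqrt\delta\,|c|)$ for every $p$. For given $i$ take $p\ge i$; then $\omega_i=1$ and $d_i\le\Lambda_p$.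
\end{proof}

\section{A solution that stays near $1$: proof of Theorem~\ref{thm:main}}\label{sec:one}

\begin{proposition}\label{prop:one}
Suppose that the integral in \eqref{eq:wiener} converges. Then there are $f\in C_0^\infty(\Omega)$ and $i_0$ such that
\begin{equation}\label{eq:half}
\frac1{|S_i|}\int_{S_i}|u_f-1|\,dx\le\frac12\qquad\text{for all }i\ge i_0 .
\end{equation}
\end{proposition}

To apply Proposition~\ref{prop:global} with $c=1$ we need a $K$-solution that differs from $1$ in $B_1$ by a function of small energy. The best candidate is the element of $\mathring H^m(\Omega)$ closest to the cut-off $\theta$.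

\begin{proof}
Let $\delta\in(0,\delta_0]$, to be fixed in terms of $n$, $m$, $L$. By Lemma~\ref{lem:dyadic}, after a dilation by $2^J$ we may assume $\sum_{j\ge0}\gamma_j\le\delta$. We prove \eqref{eq:half} for all $i\ge0$ in the dilated domain, which gives it for $i\ge i_0=J$ in the original one. Let $u_*$ be the $\mathcal E$-orthogonal projection of $\theta$ onto $\mathring H^m(\Omega)$, and $U=\theta-u_*$. Thus
\[
\mathcal E(u_*,\varphi)=\mathcal E(\theta,\varphi),\qquad\mathcal E(U,U)\le\mathcal E(\theta-\varphi,\theta-\varphi)\qquad\text{for all }\varphi\in\mathring H^m(\Omega).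
\]

\medskip\noindent\emph{Step 1: $\|\nabla^mU\|^2\le C\delta$.}
We need one competitor built from the test functions of the separate annuli. Their maximum is not available for $m\ge2$, so we glue them with the partition of unity. Put $b_j=\gamma_j+2^{-j-1}\delta>\gamma_j$, so $\sum_{j\ge0}b_j\le2\delta$. Take $P_j\in C_0^\infty(\mathbb R^n)$ with $P_j=1$ near $K\cap\{\rho_j/4\le|x|\le4\rho_j\}$ and $\|\nabla^mP_j\|^2\le b_j\rho_j^{n-2m}\le b_j$. By Lemma~\ref{lem:hardy}, $\|\nabla^m(\zeta_jP_j)\|^2\le Cb_j$. A point lies in at most three of the supports of the $\zeta_j$, so $q_N=\sum_{j=0}^N\zeta_jP_j$ satisfies $\|\nabla^mq_N\|^2\le3\sum_j\|\nabla^m(\zeta_jP_j)\|^2\le C\delta$. Each $\zeta_j(1-P_j)$ belongs to $C_0^\infty(\Omega)$, since $P_j=1$ near $K\cap\operatorname{supp}\zeta_j$. Hence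
\[
g_N=\sum_{j=0}^N\zeta_j(1-P_j)=\theta-\theta_{N+1}-q_N\in C_0^\infty(\Omega),
\]
and $\kappa\|\nabla^mU\|^2\le\mathcal E(\theta-g_N,\theta-g_N)\le C\|\nabla^m(\theta_{N+1}+q_N)\|^2\le C(\rho_{N+1}^{n-2m}+\delta)$. Let $N\to\infty$.

\medskip\noindent\emph{Step 2: $u_*$ is near $1$ on every shell.}
Since $\theta=1$ in $B_1$, we have $\mathcal E(u_*,\varphi)=0$ for $\varphi\in C_0^\infty(\Omega\cap B_1)$, so $u_*$ is a $K$-solution in $B_1$, and $u_*=1-U$ there. Proposition~\ref{prop:global} with $c=1$, $z=-U$, $\tau\le C\sqrt\delta$ gives $\|u_*-1\|_{(i)}\le C\sqrt\delta$ for all $i\ge0$.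

\medskip\noindent\emph{Step 3: a right-hand side with compact support in $\Omega$.}
Let $h=L\theta\in C_0^\infty(\mathbb R^n)$; its support lies in $\{1\le|x|\le2\}$, and $\mathcal E(\theta,\varphi)=\int h\varphi$. So $u_*$ solves the Dirichlet problem with right-hand side $h$, whose support may meet $K$. Choose $\chi_k\in C_0^\infty(\Omega)$ with $0\le\chi_k\le1$ and $\chi_k\to1$ pointwise in $\Omega$, and put $f_k=h\chi_k\in C_0^\infty(\Omega)$. Then $v_k=u_*-u_{f_k}\in\mathring H^m(\Omega)$ satisfies
\[
\mathcal E(v_k,\varphi)=\int_\Omega h(1-\chi_k)\varphi\,dx,\qquad\varphi\in\mathring H^m(\Omega).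
\]
With $\varphi=v_k$, \eqref{eq:coercive} and \eqref{eq:hardylocal} give $\|\nabla^mv_k\|\le C\|h(1-\chi_k)\|_{L_2(\Omega)}$, which tends to $0$ by dominated convergence. Smallness in energy alone would be lost on small shells, by the factor $\rho_i^{-\lambda}$ in \eqref{eq:shell}. But $h=0$ in $B_1$, so $v_k$ is a $K$-solution in $B_1$, and Proposition~\ref{prop:global} with $c=0$, $z=v_k$ gives $\sup_i\|v_k\|_{(i)}\le C\|\nabla^mv_k\|\to0$. Since $u_{f_k}-1=(u_*-1)-v_k$ and $|S_i|=\rho_i^n|S_0|$, the Cauchy--Schwarz inequality yields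
\[
\frac1{|S_i|}\int_{S_i}|u_{f_k}-1|\,dx\le|S_0|^{-1/2}\big(\|u_*-1\|_{(i)}+\|v_k\|_{(i)}\big)\le C_3\sqrt\delta+C_3\|\nabla^mv_k\| .
\]
Fix $\delta$ with $C_3\sqrt\delta\le\frac14$, and then $k$ with $C_3\|\nabla^mv_k\|\le\frac14$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L=(-\Delta)^m$, suppose that the integral in \eqref{eq:wiener} converges, and take $f$ from Proposition~\ref{prop:one}. The function $u=u_f$ solves \eqref{eq:dirichlet} with right-hand side $(-1)^mf\in C_0^\infty(\Omega)$. Suppose $u(x)\to0$ as $x\to O$, $x\in\Omega$. As $u=0$ a.e.\ on $K$, the essential supremum of $|u|$ on $S_i$ tends to $0$, and the left side of \eqref{eq:half} tends to $1$. This contradicts \eqref{eq:half}, so $O$ is not regular.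
\end{proof}

\section{The mean-square boundary value: proof of Theorem~\ref{thm:general}}\label{sec:limit}

By \eqref{eq:inner}, each $W_j$ is smooth near $O$ and $|W_j(O)|$ is of order $\gamma_j$. Once $M_j$ is known to be bounded, the series of these values converges, and it is the natural candidate for the boundary value.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\emph{Existence of $\ell(f)$.} Let $f\in C_0^\infty(\Omega)$ and $u=u_f$. Since $O\notin\Omega$, the support of $f$ is at positive distance from $O$. After a dilation, which preserves the statements \eqref{eq:limits}, we have $\operatorname{supp}f\cap B_1=\emptyset$ and $\sum_{j\ge3}\gamma_j\le\delta_0$. Then $u$ is a $K$-solution in $B_1$. Proposition~\ref{prop:global} with $c=0$, $z=u$, $\tau=\|\nabla^mu\|$ and \eqref{eq:Mj} give $M_j\le M:=C\tau$ for all $j\ge2$. Let $V$, $W_j$ be as in Lemma~\ref{lem:decomp}. By \eqref{eq:inner}, $|W_j(O)|\le C\gamma_jM$, so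
\[
\ell=V(O)+\sum_{j\ge3}W_j(O)
\]
converges absolutely. For $i\ge6$ write
\[
u-\ell=\big(V-V(O)\big)+\sum_{j=3}^{i-3}\big(W_j-W_j(O)\big)+\sum_{|j-i|\le2}W_j+\sum_{j\ge i+3}W_j-\sum_{j\ge i-2}W_j(O)
\]
and estimate the five terms in $\|\cdot\|_{(i)}$, which is continuous on $\mathring H^m$.
\begin{itemize}
\item By \eqref{eq:V}, $|V-V(O)|\le C\tau\rho_i$ and $\rho_i^l|\nabla^lV|\le C\tau\rho_i$ on $S_i$ for $1\le l\le m$. So the first term is at most $C\tau\rho_i$.
\item For $j\le i-3$ we have $B_{\rho_i}\subset B_{\rho_j/8}$. By \eqref{eq:inner}, $|W_j-W_j(O)|\le C(\rho_i/\rho_j)\gamma_jM$ and $\rho_i^l|\nabla^lW_j|\le C(\rho_i/\rho_j)^l\gamma_jM$ on $S_i$. So the second term is at most $CM\sum_{j\le i-3}2^{-(i-j)}\gamma_j$. The indices $j\le i/2$ contribute at most $2^{1-i/2}$ to this sum, since $\gamma_j<1$, and the others at most $\sup_{j>i/2}\gamma_j$.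
\item By \eqref{eq:near} the third term is at most $CM\max_{|j-i|\le2}\sqrt{\gamma_j}$.
\item By \eqref{eq:outer} and the bound for $|W_j(O)|$, the last two terms are at most $CM\sum_{j\ge i-2}\gamma_j$.
\end{itemize}
All these bounds tend to $0$, so $\|u-\ell\|_{(i)}\to0$ as $i\to\infty$. For $0\le k\le m$ and $\rho\le1$, cover $B_\rho$, up to a null set, by the shells with $\rho_{i+1}<\rho$, that is $\rho_i<2\rho$:
\[
\rho^{2k-n}\int_{B_\rho}|\nabla^k(u-\ell)|^2\,dx\le\sum_{i\ge0,\ \rho_i<2\rho}(\rho_i/\rho)^{n-2k}\,\|u-\ell\|_{(i)}^2\le C\sup_{i\ge0,\ \rho_i<2\rho}\|u-\ell\|_{(i)}^2 .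
\]
The geometric series converges because $n-2k>0$, and the right side tends to $0$ as $\rho\to0$. This is \eqref{eq:limits}.

\emph{Linearity.} If $\ell$ and $\ell'$ both satisfy the first relation in \eqref{eq:limits}, then $|B_1|\,|\ell-\ell'|^2\le2\rho^{-n}\int_{B_\rho}(|u-\ell|^2+|u-\ell'|^2)\to0$. So $\ell(f)$ is determined by $u_f$, independently of the dilation used above. Since $f\mapsto u_f$ is linear, so is $\ell$.

\emph{Nontriviality.} Take $f$ from Proposition~\ref{prop:one}. The mean of $|u_f-\ell(f)|$ over $S_i$ is at most $|S_0|^{-1/2}\|u_f-\ell(f)\|_{(i)}$ and tends to $0$. With \eqref{eq:half} this gives $|\ell(f)-1|\le\frac12$, so $\ell(f)\ne0$.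

\emph{The last statement.} If $u_f(x)\to0$ as $x\to O$ in $\Omega$, then $\rho^{-n}\int_{B_\rho}u_f^2\to0$, because $u_f=0$ a.e.\ on $K$; hence $\ell(f)=0$ by uniqueness. If this held for every $f$ while \eqref{eq:wiener} failed, $\ell$ would vanish identically.
\end{proof}

\begin{remark}
The value $\ell(f)$ is attained in the mean only. In Example~\ref{ex:chain} the extended function $u_f$ vanishes on balls that accumulate at $O$, also when $\ell(f)\ne0$. This is compatible with \eqref{eq:limits} because $K$ is thin in measure: $\ell(f)^2\rho^{-n}|K\cap B_\rho|\le\rho^{-n}\int_{B_\rho}|u_f-\ell(f)|^2$, so the failure of \eqref{eq:wiener} forces $K$ to have density zero at $O$.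
\end{remark}

\begin{remark}[Use of the hypotheses on $L$ and $\Omega$]
Ellipticity and symmetry make $\mathcal E$ an inner product, which gives the potentials of Lemma~\ref{lem:potential}, the lower bound \eqref{eq:lowerenergy} and the projection in Proposition~\ref{prop:one}. Constant coefficients and homogeneity give the fundamental solution, the identity $\mathcal E(c,\cdot)=0$, and the invariance under dilations. Only the moduli of $\Gamma$ and its derivatives are estimated; no sign is used. The connectedness of $\Omega$ plays no role.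
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hor}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\bibitem{Wie}
\emph{On Wiener's type regularity of a boundary point for higher order elliptic equations},
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 702472/\allowbreak NAFSA\_098-1998-1\_6.pdf}

\end{thebibliography}
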